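# The layer $\Lambda_2(3)/\Lambda_3(3)$ of the unstable lambda algebra and Ext over $A(2)$

Everything is mod 2. We put $\binom uv=0$ unless $0\le v\le u$. Recall Lucas' theorem: $\binom uv$ is odd if and only if every binary digit of $v$ is at most the corresponding digit of $u$.

## 1. The lambda algebra, $\Lambda(n)$ and the tail filtration

**Definition (lambda algebra).** $\Lambda$ is the associative algebra on generators $\lambda_i$, $i\ge 0$, with relations and differential
$$\lambda_i\lambda_{2i+1+n}=\sum_{j\ge0}\tbinom{n-j-1}{j}\lambda_{i+n-j}\lambda_{2i+1+j}\quad(n\ge 0),\qquad d\lambda_n=\sum_{j\ge1}\tbinom{n-j}{j}\lambda_{n-j}\lambda_{j-1},\tag{1.1}$$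
where $d$ is a derivation with $d^2=0$. A monomial $\lambda_I=\lambda_{i_1}\cdots\lambda_{i_s}$ is *admissible* if $2i_j\ge i_{j+1}$ for all $j$. The admissible monomials (we say *words*) form a basis. The word $\lambda_I$ has bidegree $(s,t)$ with $s$ its length and $t=\sum(i_j+1)$. The differential raises $s$ by $1$ and preserves $t$.

*Example.* For $n=0$ the right side of the relation is zero, so $\lambda_i\lambda_{2i+1}=0$. In particular $\lambda_0\lambda_1=0$ and $\lambda_1\lambda_3=0$. Further,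
$$\lambda_0\lambda_2=\lambda_1\lambda_1,\quad \lambda_0\lambda_3=\lambda_2\lambda_1,\quad \lambda_0\lambda_4=\lambda_3\lambda_1+\lambda_2\lambda_2,\quad \lambda_1\lambda_5=\lambda_3\lambda_3,$$
$$d\lambda_0=d\lambda_1=d\lambda_3=0,\quad d\lambda_2=\lambda_1\lambda_0,\quad d\lambda_4=\lambda_3\lambda_0+\lambda_2\lambda_1,\quad d\lambda_5=\lambda_3\lambda_1.$$

We will constantly use the shape of one rewriting step. A nonzero term of the relation has $2j\le n-1$, so an inadmissible pair $(i,l)$, $l>2i$, is replaced by pairs $(i',l')$ with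
$$i'>i,\qquad 2i+1\le l'<l.\tag{1.2}$$
Rewriting raises words lexicographically while fixing the length and the sum of the indices, so it terminates. The terms of $d\lambda_n$ are admissible, since a nonzero term has $j\le n-j$.

**Definition (unstable subcomplex).** $\Lambda(n)\subset\Lambda$ is spanned by $1$ and the admissible $\lambda_I$ with $i_1<n$.

It is a subcomplex (Lemma 1 below). The cohomology $H^{s,t}(\Lambda(3))$ is the $E_2$-term $E_2^{s,t}(S^3)$ of the unstable mod 2 Adams spectral sequence for $S^3$.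

*Example.* The words of length one in $\Lambda(3)$ are $\lambda_0,\lambda_1,\lambda_2$. Those of length two are $\lambda_0\lambda_0$; $\lambda_1\lambda_b$ with $b\le 2$; and $\lambda_2\lambda_b$ with $b\le4$.

**Definition (tail filtration).** For $i\ge0$, $\Lambda_i\subseteq\Lambda$ is the differential submodule generated by the admissible words $\lambda_I$ of length $s$ with
$$i_{s-j}\equiv-1\pmod{2^{\,i-j}}\quad\text{for }j=0,1,\dots,i-1 .$$
For $i\ge1$ this requires $s\ge i$. Lemma 1 shows that the span of these words is closed under $d$, so $\Lambda_i$ *is* this span. Put $\Lambda_i(n)=\Lambda_i\cap\Lambda(n)$. Then $\cdots\subseteq\Lambda_2(3)\subseteq\Lambda_1(3)\subseteq\Lambda_0(3)=\Lambda(3)$.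

*Example.* $\Lambda_1$: the last letter is odd. $\Lambda_2$: the last letter is $\equiv3$ mod $4$ and the one before it is odd. $\Lambda_3$: the last three letters are odd, $\equiv 3$ mod $4$, $\equiv7$ mod $8$, in this order. So $\lambda_2\lambda_3\lambda_3\in\Lambda_2(3)$ but $\notin\Lambda_3(3)$, while $\lambda_2\lambda_3$ lies in $\Lambda_1(3)$ but not in $\Lambda_2(3)$.

## 2. The algebras $A(n)$ and the module $A(0)$

**Definition (the algebras $A(n)$).** Let $A$ be the mod 2 Steenrod algebra and $A(n)$ the subalgebra generated by $Sq^1,Sq^2,\dots,Sq^{2^n}$. By Milnor, the Poincaré series of $A(1)$ and $A(2)$ are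
$$P_1=(1+x)(1+x^2)(1+x^3),\qquad P_2=(1+x)(1+x^2)(1+x^4)(1+x^3)(1+x^6)(1+x^7).$$
So $\dim A(1)=8$ and $\dim A(2)=64$. The augmentation ideal is written $A(n)^+$.

*Example.* Write $a=Sq^1$, $b=Sq^2$, $c=Sq^4$. In $A(2)$ the Adem relations give
$$a^2=0,\qquad b^2=aba,\qquad ac+ca=bab,\qquad c^2=bcb+abca.\tag{2.1}$$
For the second relation: $Sq^2Sq^2=Sq^3Sq^1$ and $Sq^3=Sq^1Sq^2$. For the third: $Sq^2Sq^3=Sq^5+Sq^4Sq^1$ and $Sq^5=Sq^1Sq^4$. For the fourth: $Sq^4Sq^4=Sq^7Sq^1+Sq^6Sq^2$, where $Sq^7=Sq^3Sq^4=abc$, $Sq^6=Sq^2Sq^4+Sq^5Sq^1$, and $Sq^5Sq^1Sq^2=Sq^5Sq^3=0$.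

**Definition (the module $A(0)$).** As an $A(n)$-module, $A(0)$ has one class in degree $0$ and one in degree $1$, joined by $Sq^1$; all other generators act by zero.

For a connected graded algebra $R$ and a left module $N$, $\mathrm{Ext}_R^{s,t}(N,\mathbb Z/2)$ is computed from a graded free resolution of $N$, with $t$ the internal degree. $\mathrm{Ext}^0$ is dual to $N/R^+N$. If $N=R/I$ with $I\subseteq R^+$ a left ideal, then $\mathrm{Hom}_R(R,\mathbb Z/2)\to\mathrm{Hom}_R(I,\mathbb Z/2)$ is zero, so $\mathrm{Ext}^{1}$ is dual to $I/R^+I$.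

*Example.* Over the algebra $A(0)$, which is exterior on $Sq^1$, the periodic resolution gives $\mathrm{Ext}^{s,t}_{A(0)}(\mathbb Z/2,\mathbb Z/2)=\mathbb Z/2$ for $s=t\ge0$ and $0$ otherwise.

*Example.* Over $A(2)$ we have $A(0)=A(2)/I$, where $I$ contains everything in degrees $\ge2$ and nothing in degrees $0,1$. So $\mathrm{Ext}^0_{A(2)}(A(0),\mathbb Z/2)$ is $\mathbb Z/2$ in degree $0$. We compute $I/A(2)^+I$ in degrees $\le6$ from (2.1).

* Degree 2: $b$.
* Degree 3: $I$ is spanned by $ab,ba$, and $A(2)^+I$ contains only $ab$; so $ba$ survives.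
* Degree 4: spanned by $aba=b\cdot b$ and $c$; so $c$ survives.
* Degree 5: spanned by $ac$, $bab$, $ca=ac+bab$, and $ac=a\cdot c$, $bab=b\cdot ab$; nothing survives.
* Degree 6: spanned by $bc$, $cb$, $abab=a\cdot bab$ (note $aca=a(ac+bab)=abab$ and $b^3=abab=baba$); nothing survives.

So for $u\le 6$, $\mathrm{Ext}^{1,u}_{A(2)}(A(0),\mathbb Z/2)$ is $\mathbb Z/2$ for $u=2,3,4$ and $0$ otherwise.

## 3. Comparing $\Lambda_2(3)/\Lambda_3(3)$ with $\mathrm{Ext}_{A(2)}(A(0),\mathbb Z/2)$

The problem comes from "The Unstable Adams Spectral Sequence for S^3", https://github.com/YifeiZhu/YifeiZhu.github.io. That source obtains the following from computer calculations in a limited range of stems (roughly $t-s<55$ to $60$):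
$$H^{s,t}(\Lambda_0(3)/\Lambda_1(3))\cong\mathrm{Ext}^{s,t}_{A(0)}(\mathbb Z/2,\mathbb Z/2),\qquad H^{s,t}(\Lambda_1(3)/\Lambda_2(3))\cong\mathrm{Ext}_{A(1)}^{s-1,t-2}(A(0),\mathbb Z/2).$$
It conjectures that the next layer is Ext over $A(2)$ of the same module $A(0)$, shifted by $(3,11)$, and reports that this holds for $t-s<60$. Is it true in all bidegrees? It is.

**Theorem A.** $H^{s,t}(\Lambda_2(3)/\Lambda_3(3))\cong\mathrm{Ext}_{A(2)}^{s-3,t-11}(A(0),\mathbb Z/2)$ for all $(s,t)$.

**Theorem C.** $H^{s,t}(\Lambda_1(3)/\Lambda_2(3))\cong\mathrm{Ext}_{A(1)}^{s-1,t-2}(A(0),\mathbb Z/2)$ for all $(s,t)$.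

Both come from more general statements, Theorem B (§9 and §12) and Theorem C′ (§8). We prove Theorem C first, because it is the same argument with one complication fewer.

**The first rows by hand.** A word of length two in $\Lambda_2(3)$ would be $\lambda_1\lambda_{i_2}$ with $i_2\equiv3$ mod $4$ and $i_2\le2$, which is impossible. In length three we need $c\equiv3$ mod $4$ last and $b$ odd before it, with first letter $\leq 2$; so $b\le4$, $b$ is odd, $b\ge c/2$, and the only word is $\lambda_2\lambda_3\lambda_3$, in bidegree $(3,11)$. It is a cocycle: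
$$d(\lambda_2\lambda_3\lambda_3)=\lambda_1\lambda_0\lambda_3\lambda_3=\lambda_1\lambda_2\lambda_1\lambda_3=0.$$
So the row $s=3$ is $\mathbb Z/2$ in $t=11$, which is $\mathrm{Ext}^{0}$ shifted. In length four with $t\le17$ the last letter must be $3$ (last letter $7$ forces $t\ge 21$). The words, none of them in $\Lambda_3$, are
$$\lambda_1\lambda_2\lambda_3\lambda_3,\quad\lambda_2\lambda_2\lambda_3\lambda_3,\quad\lambda_2\lambda_3\lambda_3\lambda_3,\quad\lambda_2\lambda_4\lambda_3\lambda_3,\quad\lambda_2\lambda_3\lambda_5\lambda_3\qquad(t=13,14,15,16,17).$$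
There are no boundaries here, since $d(\lambda_2\lambda_3\lambda_3)=0$. Using $\lambda_0\lambda_3\lambda_3=\lambda_2\lambda_1\lambda_3=0$ we get
$$d(\lambda_1\lambda_2\lambda_3\lambda_3)=\lambda_1\lambda_1\lambda_0\lambda_3\lambda_3=0,\quad d(\lambda_2\lambda_2\lambda_3\lambda_3)=\lambda_1\lambda_0\lambda_2\lambda_3\lambda_3=\lambda_1\lambda_1\lambda_1\lambda_3\lambda_3=0,\quad d(\lambda_2\lambda_3\lambda_3\lambda_3)=0,$$
$$d(\lambda_2\lambda_4\lambda_3\lambda_3)=\lambda_1(\lambda_3\lambda_1+\lambda_2\lambda_2)\lambda_3\lambda_3=\lambda_1\lambda_2\lambda_2\lambda_3\lambda_3,\quad d(\lambda_2\lambda_3\lambda_5\lambda_3)=\lambda_1\lambda_2\lambda_1\lambda_5\lambda_3=\lambda_1\lambda_2\lambda_3\lambda_3\lambda_3 .$$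
(In the fourth, the terms from $\lambda_2(d\lambda_4)\lambda_3\lambda_3$ contain $\lambda_0\lambda_3\lambda_3=0$ or $\lambda_1\lambda_3=0$. In the fifth, $\lambda_2\lambda_3(d\lambda_5)\lambda_3$ contains $\lambda_1\lambda_3=0$.) The last two values are nonzero in the quotient. So for $t\le17$ the row $s=4$ is $\mathbb Z/2$ exactly for $t=13,14,15$. This is $\mathrm{Ext}^{1,t-11}$ as computed in §2.

**Strategy.** The bottom row $H^3$ is a kernel. Suppose it can be written as $\{z\in Y: z\cdot A(2)^+=0\}=\mathrm{Hom}_{A(2)}(Y^\vee,\mathbb F_2)$ for some right $A(2)$-module $Y$. Then the higher rows *ought* to be the derived functors $\mathrm{Ext}^{s-3}_{A(2)}(Y^\vee,\mathbb F_2)$. A single complex cannot prove this: the bottom row does not determine the others. What is needed is a family of complexes, exact in a coefficient module $M$, containing enough $M$ for which the higher rows vanish. So we replace $S^3$ by an unstable module $M$.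

## 4. Unstable coefficients

**Definition (unstable right modules).** $M$ denotes a right $A$-module of finite type in degrees $\ge1$, with $Sq^j$ lowering degree by $j$, that is *unstable*: $mSq^j=0$ if $2j>|m|$. These are the duals of unstable left modules of finite type in degrees $\ge 1$. We write $M_{>a}$ for the part of $M$ in degrees $>a$, and $(-)^\vee$ for the degreewise dual. $F(n)$ is the free unstable left module on a class $\iota_n$; it has basis $Sq^J\iota_n$, $J$ admissible of excess $\le n$. For $J=(j_1,\dots,j_l)$ the excess is $\sum_p(j_p-2j_{p+1})$ with $j_{l+1}=0$. Elements of $F(n)$ are computed by Adem expansion, deleting the admissible terms of excess $>n$.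

*Example.* $\Sigma^n\mathbb F_2$ is the one-dimensional module in degree $n$. The module $F(1)$ has basis $\iota_1,Sq^1\iota_1,Sq^2Sq^1\iota_1,\dots$ in degrees $1,2,4,\dots$. In $M=F(1)^\vee$, with dual basis $m_1,m_2,m_4,\dots$, we have $m_2Sq^1=m_1$ and $m_4Sq^2=m_2$.

**Definition ($\Lambda(M)$).** On $M\otimes\Lambda$ put
$$d(m\lambda_I)=\sum_{j\ge1}mSq^j\,\lambda_{j-1}\lambda_I+m\,d\lambda_I,\qquad \Lambda(M)=\mathrm{span}\{m\lambda_I:\ I\text{ admissible},\ i_1<|m|\},$$
with no condition on $m$ if $I=\varnothing$. The total degree $|m|+t(\lambda_I)$ is preserved by $d$, and $\Lambda(M)$ is finite-dimensional in each total degree. Put $\Lambda_i(M)=\Lambda(M)\cap(M\otimes\Lambda_i)$. Superscripts $(\ell)$ and $\ge\ell$ refer to the length of the $\lambda$-word.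

*Example.* $\Lambda(\Sigma^n\mathbb F_2)$ is $\Lambda(n)$ with $t$ shifted by $n$. In $\Lambda(F(1)^\vee)$, $d(m_2)=m_1\lambda_0$ and $d(m_4)=m_2\lambda_1$.

**Lemma 1.** (i) $d^2=0$ on $M\otimes\Lambda$. (ii) $\Lambda(M)$ is a subcomplex. (iii) The span of the words with the tail conditions of $\Lambda_i$ is a left ideal closed under $d$; hence $\Lambda_i(M)$ is a subcomplex.

*Proof of (i).* The purpose is to recognize the Adem relations. Since $d(x\lambda)=d(x)\lambda+x\,d\lambda$ for $x\in M\otimes\Lambda$, $\lambda\in\Lambda$, it suffices that $d^2m=0$, where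
$$d^2m=\sum_{j,k\ge1}mSq^jSq^k\lambda_{k-1}\lambda_{j-1}+\sum_jmSq^j\,d\lambda_{j-1}.$$
Fix an admissible word $\lambda_\beta\lambda_\alpha$, $\alpha\le2\beta$, and put $\mathsf A=\alpha+1$, $\mathsf B=\beta+1$, so $\mathsf A<2\mathsf B$. Its coefficient has three sources.

* The pair $(k,j)=(\mathsf B,\mathsf A)$ contributes $mSq^{\mathsf A}Sq^{\mathsf B}$.
* An inadmissible $\lambda_{k-1}\lambda_{j-1}$, $j-1=2(k-1)+1+n$, contains $\lambda_{k-1+n-l}\lambda_{2k-1+l}$ with coefficient $\binom{n-l-1}{l}$. Matching gives $l=\mathsf A-2k$, $n-l-1=\mathsf B-1-k$, $j=\mathsf A+\mathsf B-k$.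
* $d\lambda_{j-1}$ contains $\lambda_\beta\lambda_\alpha$ only for $j=\mathsf A+\mathsf B$, with coefficient $\binom{\mathsf B-1}{\mathsf A}$. This is the term $k=0$ of the same formula.

The total is $m\big(Sq^{\mathsf A}Sq^{\mathsf B}+\sum_{k\ge0}\binom{\mathsf B-1-k}{\mathsf A-2k}Sq^{\mathsf A+\mathsf B-k}Sq^k\big)=0$.

*Proof of (ii).* The purpose is to control first letters. *Claim:* $\lambda_k\Lambda(n)\subset\Lambda(\max(k+1,n-k-1))$. Take an admissible $\lambda_I\in\Lambda(n)$. We use induction on the length of $I$ and, for fixed length and fixed $k+\sum i_j$ (which rewriting preserves and which bounds $k$), downward induction on $k$. Length $0$ is clear. If $i_1\le2k$, then $\lambda_k\lambda_I$ is admissible and lies in $\Lambda(k+1)$. Otherwise write $i_1=2k+1+q$, $I=(i_1,I')$. Then $\lambda_k\lambda_I$ is a sum of terms $\lambda_{k+q-j}(\lambda_{2k+1+j}\lambda_{I'})$ with $2j\le q-1$ and $\lambda_{I'}\in\Lambda(2i_1+1)$. By induction on length the bracket lies in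
$$\Lambda(\max(2k+2+j,\;2k+2q+1-j))=\Lambda(2k+2q+1-j),$$
because $2j+1\le q\le2q$. Since $k+q-j>k$, the downward induction puts the product in $\Lambda(\max(k+q-j+1,k+q))\subset\Lambda(k+q+1)=\Lambda(i_1-k)\subset\Lambda(n-k-1)$. This proves the claim.

For $2j\le|m|$ the claim gives $\lambda_{j-1}\Lambda(|m|)\subset\Lambda(\max(j,|m|-j))=\Lambda(|m|-j)$, and $|mSq^j|=|m|-j$. So the first part of $d(m\lambda_I)$ is in $\Lambda(M)$. It remains to see $d\Lambda(n)\subset\Lambda(n)$, by induction on length. Let $\lambda_k\lambda_I$ be admissible, $k<n$, $\lambda_I\in\Lambda(2k+1)$. Then $\lambda_kd\lambda_I\in\lambda_k\Lambda(2k+1)\subset\Lambda(k+1)$. For $1\le j\le k/2$,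
$$\lambda_{k-j}\lambda_{j-1}\lambda_I\in\lambda_{k-j}\Lambda(2k+1-j)\subset\Lambda(\max(k-j+1,k))=\Lambda(k).$$

*Proof of (iii).* The purpose is to see that the congruences survive rewriting. First: *if $2^i\mid n$ and $\binom{n-1-j}{j}$ is odd, then $2^i\mid j$.* For $n$ even and $j$ odd, $n-1-j$ is even and the binomial is even. For $n,j$ even, $\binom{n-1-j}j\equiv\binom{n/2-1-j/2}{j/2}$ by Lucas; iterate.

Now let $i\ge1$, $\alpha\equiv-1\ (2^{i-1})$ and $\beta=2\alpha+1+n\equiv-1\ (2^i)$. Since $2\alpha+1\equiv-1\ (2^i)$, we get $2^i\mid n$. So in every term $\lambda_{\alpha+n-j}\lambda_{2\alpha+1+j}$ of $\lambda_\alpha\lambda_\beta$ we have $2^i\mid j$, and the two letters satisfy the same two congruences. Hence rewriting adjacent pairs preserves the tail conditions, and the span is a left ideal. Next, $d\lambda_\gamma$ is formally the relation (1.1) with index $-1$, $n=\gamma+1$ and $j\ge1$. So for $\gamma\equiv-1\ (2^i)$ all letters $\gamma-j$, $j-1$ of $d\lambda_\gamma$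 are $\equiv-1\ (2^i)$. Replacing a letter by two in this way moves the letters to its left one place further from the end, where the conditions are weaker. So $d$ preserves the tail conditions. Finally $mSq^j\lambda_{j-1}\lambda_I\in M\otimes\Lambda_i$ for $\lambda_I\in\Lambda_i$ by the left ideal property. $\square$

**Lemma 2 (bounds).** Suppose $\alpha_{p+1}\le2\alpha_p+1$ for all $p$. If a product of letters has $p$-th letter $\ge\alpha_p$ for all $p$, then so does every admissible word in its expansion. Moreover, the last letter never increases under rewriting.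

*Proof.* By (1.2), a rewrite $(i,l)\to(i',l')$ at positions $p,p+1$ has $i'>i\ge\alpha_p$, $l'\ge2i+1\ge2\alpha_p+1\ge\alpha_{p+1}$, and $l'<l$. $\square$

When we say "bounds $(0,\dots,0,1,2)$" we mean Lemma 2 with these $\alpha_p$.

## 5. Last-letter operations, and the layer $\Lambda_0(3)/\Lambda_1(3)$

**Definition (last-letter operations).** For $z\in M\otimes\Lambda^{(\ell)}$ define $r_c(z)\in M\otimes\Lambda^{(\ell)}$ by writing $dz=\sum_{c\ge0}r_c(z)\lambda_c$ in admissible form.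

*Example.* From $d\lambda_4=\lambda_3\lambda_0+\lambda_2\lambda_1$ we read $r_0(\lambda_4)=\lambda_3$, $r_1(\lambda_4)=\lambda_2$ (coefficients in $\Sigma^n\mathbb F_2$). For $m\in M$, $r_c(m)=mSq^{c+1}$.

So $r_c$ behaves like a "$Sq^{c+1}$"; we will make $r_0,r_1,r_3$ into $Sq^1,Sq^2,Sq^4$. The $r_c$ are natural in $M$, preserve $\Lambda(M)$ by Lemma 1, and lower total degree by $c+1$. For $\ell\ge1$ the words of $r_c(z)$ have last letter $\ge c/2$, by admissibility. Below, $w\lambda_c$ is in admissible form, and a dot denotes the product reduced to admissible form.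

**Lemma 3.**

* (R0) $r_0(w\lambda_c)=(c-1)w\lambda_{c-1}$ for $c\ge1$ (so $0$ for $c=1$); $r_0(w\lambda_0)=dw$.
* (R1) For $\ell(w)\ge1$: $r_1(w\lambda_c)=\binom{c-2}2w\lambda_{c-2}+r_0(w)\cdot\lambda_{c-1}$ for $c\ge2$, where termwise the product is admissible or $0$; $r_1(w\lambda_1)=\sum_{e\ge1}r_e(w)\lambda_e$; $r_1(w\lambda_0)=0$.
* (R3) For $\ell(w)\ge2$: $r_3(w\lambda_c)=\binom{c-4}4w\lambda_{c-4}+\binom{c-4}2r_0(w)\lambda_{c-3}+r_1(w)\cdot\lambda_{c-2}$ for $c\ge4$; $r_3(w\lambda_3)=\sum_{e\ge2}r_e(w)\lambda_e$; $r_3(w\lambda_c)=0$ for $c\le2$.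

*Proof.* We have $d(w\lambda_c)=\sum_er_e(w)\lambda_e\lambda_c+w\,d\lambda_c$. The second part $\sum_j\binom{c-j}jw\lambda_{c-j}\lambda_{j-1}$ is admissible, and its terms with last letter $0,1,3$ carry $\binom{c-1}1,\binom{c-2}2,\binom{c-4}4$. Now take $u\lambda_e\lambda_c$ with $u=r_e(w)$, $u\lambda_e$ admissible. If $c\le2e$ it is admissible and ends in $c$. If $c=2e+1+n$, $n\ge0$, then
$$\lambda_e\lambda_c=\sum_j\tbinom{n-j-1}j\lambda_{e'}\lambda_h,\qquad h=2e+1+j,\quad e'=e+n-j>e .$$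

**Step (R0): which words end in $0$.** For $c\ge1$, the words from $u\lambda_e\lambda_c$ keep last letter $\ge1$ (bounds $0,\dots,0,1$). For $c=0$ the words $u\lambda_e\lambda_0$ are admissible and $d\lambda_0=0$.

**Step (R1): which words end in $1$.** Let $c\ge2$. We have $h=1$ only for $e=j=0$, giving $r_0(w)\lambda_{c-1}\lambda_1$. Write $w$ as a sum of words $v\lambda_b$; here $b\ge1$ since $c\le2b$. By (R0), $r_0(v\lambda_b)=(b-1)v\lambda_{b-1}$, and $c-1\le2(b-1)+1$. So $r_0(w)\cdot\lambda_{c-1}$ is termwise admissible, or $0$ by $\lambda_{i}\lambda_{2i+1}=0$, and $\lambda_{c-1}\lambda_1$ is admissible. If $h\ge2$ then $e'\ge1$, and bounds $(0,\dots,0,1,2)$ keep the last letter $\ge2$. For $c=1$: $u\lambda_e\lambda_1$ is admissible for $e\ge1$, $\lambda_0\lambda_1=0$, $d\lambda_1=0$. For $c=0$ all words end in $0$.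

**Step (R3): which words end in $3$.** Let $c\ge4$, so $b\ge2$ for the words $v\lambda_b$ of $w$. Let $k$ be the last letter of a word of $u=r_e(w)$. Then $k\ge1$: for $e\ge1$ because $k\ge e/2$, and for $e=0$ because $k=b-1$.

If $h\le2$, the last letter stays $\le2$. If $h\ge4$, then $e'\ge2$: for $e\ge2$ this is clear; for $e=1$ we have $j\ge1$ and $e'=1+n-j\ge j+2$; for $e=0$ we have $j\ge3$ and $e'=n-j\ge j+1$. So bounds $(0,\dots,0,1,2,4)$ keep the last letter $\ge4$. Finally $h=3$ occurs for $e=0$, $j=2$, $n=c-1$, giving $\binom{c-4}2\lambda_{c-3}\lambda_3$ (nonzero only if $c\ge6$), and for $e=1$, $j=0$, $n=c-3$, giving $\lambda_{c-2}\lambda_3$. In both cases $e'\ge2$, so by bounds $(0,\dots,0,1,2)$ the reduced $u\cdot\lambda_{e'}$ has last letters $\ge2$, and $[u\cdot\lambda_{e'}]\lambda_3$ is admissible. Moreover $r_0(w)\lambda_{c-3}$ is admissible as written, since $c-3\le2(b-1)$.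

For $c=3$: $d\lambda_3=0$; $u\lambda_e\lambda_3$ is admissible for $e\ge2$; $\lambda_1\lambda_3=0$; $\lambda_0\lambda_3=\lambda_2\lambda_1$, after which the last letter stays $\le1$. For $c\le2$ all last letters are $\le2$. $\square$

**Lemma 4.** For $z$ of length $\ge1$ (for (5.3): $\ge2$):
$$r_er_0=r_{e+1}\ (e\text{ odd}),\qquad r_er_0=0\ (e\text{ even});\tag{5.1}$$
$$\sum_{e\ge1}r_er_1z\,\lambda_e+\sum_{c\ge2}\Big[\tbinom{c-2}2r_cz\,\lambda_{c-2}+r_0r_cz\cdot\lambda_{c-1}\Big]=0;\tag{5.2}$$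
$$\sum_{e\ge2}r_er_3z\,\lambda_e+\sum_{c\ge4}\Big[\tbinom{c-4}4r_cz\,\lambda_{c-4}+\tbinom{c-4}2r_0r_cz\,\lambda_{c-3}+r_1r_cz\cdot\lambda_{c-2}\Big]=0.\tag{5.3}$$

*Proof.* Apply $r_0,r_1,r_3$ to $dz=\sum_cr_c(z)\lambda_c$; the result is $0$ because $d(dz)=0$, and Lemma 3 evaluates it with $w=r_c(z)$. For $r_0$ it reads $\sum_er_er_0z\,\lambda_e+\sum_{c\ge1}(c-1)r_cz\,\lambda_{c-1}=0$. Compare last letters. $\square$

**The layer $\Lambda_0(3)/\Lambda_1(3)$ by hand.** With (R0) alone we can settle the first layer. Let $Q=\Lambda(3)/\Lambda_1(3)$. Its basis consists of the words $v\lambda_0^k$ where either $v=\varnothing$, or $v$ has even last letter $\ge2$, or $v$ has odd last letter and $k\ge1$. Since $d(v\lambda_0^k)=\sum_cr_c(v)\lambda_c\lambda_0^k$ is admissible, filter by $\ell(v)$. Terms with $c\ge1$ raise $\ell(v)$. The term $c=0$ keeps it and is, for $v=v'\lambda_e$, equal to $(e-1)v'\lambda_{e-1}\lambda_0^{k+1}$. So the graded differential maps $v'\lambda_e\lambda_0^k$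 ($e\ge2$ even) to $v'\lambda_{e-1}\lambda_0^{k+1}$. This is a bijection from the second kind of basis element to the third: if $v'\lambda_b$ is admissible with $b$ odd then so is $v'\lambda_{b+1}$, and if $v'=\varnothing$ then $b=1$ and $\lambda_2\in\Lambda(3)$. The filtration is finite in each $t$. What survives is $\lambda_0^k$ in bidegree $(k,k)$, one class for each $t$, so there is no room for further cancellation. Hence $H^{s,t}(Q)\cong\mathrm{Ext}^{s,t}_{A(0)}(\mathbb Z/2,\mathbb Z/2)$.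

The pairing worked because only $r_0$ mattered. In the next layers $r_1$ and $r_3$ enter, and the answer is Ext over a noncommutative algebra. We therefore follow the strategy of §3.

## 6. Presentations of $A(1)$ and $A(2)$; free coefficient modules

To define an $A(2)$-module structure by operators we need all relations.

**Lemma 5.** $A(2)$ is presented by $a=Sq^1$, $b=Sq^2$, $c=Sq^4$ with the relations (2.1). $A(1)$ is presented by $a,b$ with the first two relations.

The proof is a finite computation with words; it is given in full in §13.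

The next statement supplies the modules $M$ on which everything is concentrated in the lowest row. Put, for $i\in\{1,2\}$,
$$B_i(M)=\Lambda_i^{\ge i+1}(M)/\Lambda_{i+1}^{\ge i+2}(M).$$

**Proposition 6.** Let $M=F(n)^\vee$, $n\ge1$. Then $H^s(\Lambda_i^{\ge i+1}(M))=0$ for $s\ne i+1$. Hence $H^s(\Lambda_i^{\ge i+1}(M)/\Lambda_{i+1}^{\ge i+2}(M))=0$ for $s\ne i+1$.

*Proof.* Let $m_J$ be dual to $Sq^J\iota_n$, $J=(j_1,\dots,j_l)$ admissible of excess $\le n$, so $|m_J|=n+|J|$. For $\lambda_I$ of length $s$ with $i_1<n+|J|$ put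
$$e(J;I)=m_J\lambda_I,\qquad r=l+s,\qquad K=(j_l-1,\dots,j_1-1,\,i_1,\dots,i_s).$$
Order by $r$, then by $K$ lexicographically. The total degree is $n+\sum_q(k_q+1)$, so each total degree contains finitely many $e(J;I)$.

**Step 1: the leading term of $d$.** *Claim:* for $J=(j_1,J')$,
$$d\,e(J;I)=\epsilon\,e(J';(j_1-1,I))+(\text{terms with strictly larger }(r,K)),$$
where $\epsilon=1$ if $J\ne\varnothing$ and $(j_1-1,I)$ is admissible, and $\epsilon=0$ otherwise; the leading term has the same $(r,K)$ as $e(J;I)$.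

The terms of $m_Jd\lambda_I$ have larger $r$. Next, $m_JSq^j=\sum m_{J''}$ over those $J''$ for which $Sq^J\iota_n$ occurs in $Sq^jSq^{J''}\iota_n$. Let $l''$ be the length of $J''$. Adem expansion never raises length, so $l\le l''+1$ and the new $r$, namely $l''+s+1$, is $\ge l+s$. Suppose equality holds; then $J$ arises from $(j,J'')$ by length-preserving Adem steps only. Each replaces $Sq^\alpha Sq^\beta$ ($\alpha<2\beta$) by $Sq^{\alpha+\beta-\gamma}Sq^\gamma$ with $\gamma\le\alpha/2<\beta$. So it strictly lowers the sequence read from $\iota_n$ outward, in which $\beta$ comes first. Hence $K\le K_0$, where $K_0$ is the reverse of $(j,J'')$ minus $1$ in each entry, followed by $I$; equality holds only for $J=(j,J'')$. On the other side, reducing $\lambda_{j-1}\lambda_I$ strictly raises words lexicographically at each step by (1.2). So the new $K$ is $\ge K_0$, with equality only for the word $(j-1,I)$ itself when it is admissible. This proves the claim. The coefficient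 of the leading term is $1$, because $Sq^{j_1}Sq^{J'}=Sq^J$. For $J=\varnothing$ all terms have larger $r$.

So $(r,K)$ gives a filtration by subcomplexes, finite in each degree.

**Step 2: pairing inside one $K$.** Fix $K=(k_1,\dots,k_r)$, $r\ge1$. The elements with this $K$ are given by the position $l$ of the bar between $J$ and $I$. Call the gap between $k_q$ and $k_{q+1}$ of type A if $k_{q+1}\ge2k_q+1$, of type $\Lambda$ if $k_{q+1}\le2k_q$. Admissibility of $J$ (that is, $j_p\ge2j_{p+1}$) means that gaps $1,\dots,l-1$ are of type A. Admissibility of $I$ means that gaps $l+1,\dots,r-1$ are of type $\Lambda$. Gap $l$ is free. So elements occur only if, for some $0\le p\le r-1$, the gaps are A for $q\le p$ and $\Lambda$ for $q>p$. The bar positions allowed by admissibility are then exactly $l=p+1$ and $l=p$. These are $(J;I)$ and $(J';(j_1-1,I))$, and the leading differential maps the first to the second, since gap $p+1$ is of type $\Lambda$ or absent.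

**Step 3: the instability conditions agree for the two partners.** The excess of $J=(j_1,J')$ is $j_1-|J'|$, so $J$ has excess $\le n$ iff $j_1\le n+|J'|$. In that case $J'$ has excess $\le n$ as well, because the excess is a sum of nonnegative terms and that of $J'$ omits one. The condition $j_1-1<n+|J'|$ for $(J';(j_1-1,I))$ is the same inequality. It implies the remaining condition for $(J;I)$: $i_1\le2j_1-2<j_1+n+|J'|=n+|J|$. So both elements exist or neither does.

**Step 4: the tail conditions.** The word lengths of the partners are $s-1$ and $s$. If $s\ge i+2$, both have length $\ge i+1$ and the same last $i$ letters, so in $\Lambda_i^{\ge i+1}(M)$ both belong or neither does, and they cancel. If $s=i+1$, the partner of length $i$ is excluded. So the cohomology of the associated graded complex, hence of $\Lambda_i^{\ge i+1}(M)$, is concentrated in $s=i+1$. (The case $r=0$ does not occur, as $s\ge1$.)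

**Step 5: the quotient.** In the long exact sequence of $\Lambda_{i+1}^{\ge i+2}(M)\subset\Lambda_i^{\ge i+1}(M)$ the two cohomologies lie in degrees $i+2$ and $i+1$. So $H^s$ of the quotient, which sits between $H^s(\Lambda_i^{\ge i+1}(M))$ and $H^{s+1}(\Lambda_{i+1}^{\ge i+2}(M))$, vanishes for $s\ne i+1$. $\square$

*Example.* Let $M=F(1)^\vee$. For $K=(0,1)$ the gap is of type A, and the partners are $m_4$ and $m_2\lambda_1$, with $d(m_4)=m_2\lambda_1$. For $K=(0,0)$ the gap is of type $\Lambda$, and the partners are $m_2\lambda_0$ and $m_1\lambda_0\lambda_0$, with $d(m_2\lambda_0)=m_1\lambda_0\lambda_0$.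

All our constructions are additive in $M$, and in a given total degree they depend only on $M$ in bounded degrees. So Proposition 6 extends to finite type direct sums of $F(n)$'s.

## 7. From free coefficients to all coefficients

This section isolates the homological part, which is the same for $A(1)$ and $A(2)$. For odd $n$ put
$$V_n^{(i)}(x)=\sum(-1)^{s}x^{t}\quad\text{over the admissible words in }\Lambda_i(n)\text{ not in }\Lambda_{i+1}(n).\tag{7.1}$$

A basis of $B_i(M)$ is given by the $m\lambda_a\lambda_J$ with $m$ in a basis of $M$, $a<|m|$, and $\lambda_J$ a word in $\Lambda_i(2a+1)$ not in $\Lambda_{i+1}(2a+1)$. Indeed $|J|\ge i$, so $\lambda_a\lambda_J\in\Lambda_i$ iff $\lambda_J\in\Lambda_i$. If $|J|=i$, the word has length $i+1$ and is not divided out, and $\lambda_J\notin\Lambda_{i+1}$. If $|J|\ge i+1$, then $\lambda_a\lambda_J\in\Lambda_{i+1}$ iff $\lambda_J\in\Lambda_{i+1}$. In particular each $B_i^s(M)$ is, naturally in $M$, a direct sum of shifts of modules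 $M_{>a}$, hence exact in $M$. If $F$ is a finite type sum of $F(n)$'s and $M=F^\vee$, Proposition 6 shows that the Euler characteristic of $B_i(M)$ is $(-1)^{i+1}h$, with $h$ the Poincaré series of $H^{i+1}(B_i(M))$. Since $\lambda_a$ changes the sign,
$$h=(-1)^i\sum_mx^{|m|}\sum_{a<|m|}x^{a+1}V^{(i)}_{2a+1}(x).\tag{7.2}$$

**Lemma 7.** Let $i\in\{1,2\}$ and $n_0\ge1$. Suppose that on modules $M$ concentrated in degrees $\ge n_0$ we have an exact functor $Y$ to bounded below right $A(i)$-modules of finite type such that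

1. naturally in $M$, $\{z\in Y(M):z\,A(i)^+=0\}=H^{i+1}(B_i(M))$ as graded spaces;
2. for every finite type sum $F$ of $F(n)$'s with $n\ge n_0$, the Poincaré series of $Y(F^\vee)$ is $P_i\cdot h$, with $h$ as in (7.2).

Then $H^s(B_i(M))\cong\mathrm{Ext}_{A(i)}^{s-i-1}(Y(M)^\vee,\mathbb F_2)$ for all such $M$ and all $s$, compatibly with internal degree.

*Proof.* **Step 1: $Y(F^\vee)^\vee$ is free.** Let $N=Y(F^\vee)^\vee$, a bounded below left module of finite type. The dual of $N/A(i)^+N$ is $\{z:zA(i)^+=0\}$, so by (1) $N/A(i)^+N$ has series $h$. A degreewise section of $N\to N/A(i)^+N$ induces a map $A(i)\otimes(N/A(i)^+N)\to N$, surjective by Nakayama's lemma. By (2) both sides have the same series, finite in each degree. So the map is an isomorphism.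

**Step 2: resolve $M$.** $M^\vee$ is an unstable left module of finite type in degrees $\ge n_0$. Choosing one $F(n)$ for each basis element of degree $n$ gives a surjection from a finite type sum of $F(n)$'s, $n\ge n_0$, whose kernel is again of this kind. So there is a resolution $\cdots\to P_1\to P_0\to M^\vee\to0$ by such sums.

**Step 3: compare two ways of computing.** Consider the first quadrant double complex $B_i^s(P_p^\vee)$. Since $0\to M\to P_0^\vee\to P_1^\vee\to\cdots$ is exact and each $B_i^s$ is exact, the total complex is quasi-isomorphic to $B_i(M)$. Taking cohomology in the $s$-direction first, only $s=i+1$ survives by Proposition 6. So $H^s$ of the total complex is $H^{s-i-1}$ of the complex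
$$p\mapsto H^{i+1}(B_i(P_p^\vee))=\mathrm{Hom}_{A(i)}(Y(P_p^\vee)^\vee,\mathbb F_2),$$
by (1), naturally. Since $Y$ is exact, $\cdots\to Y(P_1^\vee)^\vee\to Y(P_0^\vee)^\vee\to Y(M)^\vee\to0$ is exact. By Step 1 it is a free resolution, and the complex computes $\mathrm{Ext}_{A(i)}^{s-i-1}(Y(M)^\vee,\mathbb F_2)$, with total degree corresponding to internal degree. $\square$

It remains to find $Y$: a module with the right invariants *and* the right size.

## 8. Length two: the $A(1)$-module $W(M)$ and Theorem C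

Let $W(M)=\mathrm{span}\{m\lambda_a\lambda_b\in\Lambda(M):b\ge1\}$, an exact functor of $M$.

**Theorem C′.** For every $M$ as in §4, $W(M)$ is a right $A(1)$-module via $Sq^1=r_0$, $Sq^2=r_1$, and $H^s(\Lambda_1^{\ge2}(M)/\Lambda_2^{\ge3}(M))\cong\mathrm{Ext}^{s-2}_{A(1)}(W(M)^\vee,\mathbb F_2)$, compatibly with internal degree.

*Proof.* **Step 1: the module structure.** By (R0), $r_0(w\lambda_b)=(b-1)w\lambda_{b-1}$ for $b\ge1$, which is in $W$. By (R1), $r_1(w\lambda_b)$ for $b\ge2$ has a first term that is nonzero only for $b\ge4$, with last letter $b-2\ge2$, and a second term with last letter $b-1\ge1$; and $r_1(w\lambda_1)=\sum_{e\ge1}r_e(w)\lambda_e$. So $W$ is stable under $r_0,r_1$. We have $r_0^2=0$ by (5.1). For $z\in W$ the words with last letter $1$ in (5.2) give $r_1r_1z=r_0r_2z=r_0r_1r_0z$; here $r_0r_2z=r_0r_1r_0z\in W$, so $r_0r_2z\cdot\lambda_1$ is admissible. Reading products as right actions, $z(xy)=(zx)y$, these are the relations $a^2=0$ and $b^2=aba$,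 so Lemma 5 applies.

**Step 2: the invariants are the bottom row.** For $z\in W$, $r_0z=0$ means that all last letters are odd, i.e. $z\in\Lambda_1^{(2)}(M)$. If moreover $r_1z=0$, then $dz\in\Lambda_1^{(3)}(M)$ has the form $\sum_{c\text{ odd}\ge3}u_c\lambda_c$, and $r_1(dz)=0$ reads
$$\sum_c\Big[\tbinom{c-2}2u_c\lambda_{c-2}+r_0(u_c)\lambda_{c-1}\Big]=0 .$$
This is in admissible form: for a word with second-last letter $b$ and $c$ odd we have $c\le2b-1$, so $c-1\le2(b-1)$. Separate odd and even last letters. For $c$ odd, $\binom{c-2}2$ is odd iff $c\equiv1\ (4)$. So $u_c=0$ for $c\equiv1\ (4)$, and $r_0(u_c)=0$, i.e. $u_c$ has odd last letters, for $c\equiv3\ (4)$. That is, $dz\in\Lambda_2^{(3)}(M)$. Conversely, if $dz\in\Lambda_2^{(3)}(M)$, its words end in letters $\equiv3\ (4)$, so $r_1z=0$. Hence $\{z\in W:zA(1)^+=0\}=H^2(B_1(M))$, naturally.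

**Step 3: the size.** Let $n=2m+1$, $y=x^{2m}$, $V'_n=V^{(1)}_n$, and
$$p(n)=\sum_{b=1}^{n-1}x^{b+1}=\frac{x^2(1-y)}{1-x}.$$
We claim $P_1V'_n=-p(n)$. We have $V'_1=0$, since $\Lambda(1)$ contains only powers of $\lambda_0$. For $m\ge1$, the words counted in $V'_{2m+1}-V'_{2m-1}$ are $\lambda_k\lambda_J$ with $k\in\{2m-1,2m\}$ and $\lambda_J\in\Lambda(2k+1)$. The word with $|J|=0$ needs $k$ odd and contributes $-y$. The $J\in\Lambda_1(2k+1)\setminus\Lambda_2(2k+1)$ contribute $-x^{k+1}V'_{2k+1}$. But among these words, those with $|J|=1$, $k=2m-1$, $J=\lambda_j$, $j\equiv3\ (4)$, $j\le4m-2$ lie in $\Lambda_2$ and must be removed, contributing $-y\sum_{i=1}^{m-1}x^{4i}=-y\frac{x^4-y^2}{1-x^4}$. So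
$$V'_{2m+1}-V'_{2m-1}=-y\Big[V'_{4m-1}+xV'_{4m+1}+\frac{1-y^2}{1-x^4}\Big]\qquad(m\ge1).\tag{8.1}$$
Because of the factor $y=x^{2m}$, the coefficient of $x^N$ in $V'_{2m+1}$ is determined by that in $V'_{2m-1}$ and by coefficients of $x^{N'}$ with $N'<N$. By induction on $N$ and then on $m$, (8.1) with $V'_1=0$ has a unique solution. Since $(1-x)P_1=(1-x^4)(1+x^3)$, the claimed solution is $-\frac{x^2(1-y)}{(1-x^4)(1+x^3)}$. It is $0$ at $y=1$. In (8.1), $V'_{2m-1},V'_{4m-1},V'_{4m+1}$ correspond to $y\mapsto x^{-2}y,\ x^{-2}y^2,\ y^2$. After multiplying (8.1) by $(1-x^4)(1+x^3)/y$ the left side is $x^2-1$, and the right side is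
$$-\big[-(x^2-y^2)-x^3(1-y^2)+(1-y^2)(1+x^3)\big]=x^2-1 .$$
So the claim holds. For $M=F^\vee$, (7.2) gives $P_1h=\sum_mx^{|m|}\sum_{a<|m|}x^{a+1}p(2a+1)$, which is the Poincaré series of $W(M)$.

Lemma 7 with $i=1$, $n_0=1$, $Y=W$ gives the theorem. $\square$

*Proof of Theorem C.* **Step 1: reduce to $W(\Sigma^3\mathbb F_2)$.** The only word of length $1$ in $\Lambda_1(3)$ is $\lambda_1$, and $d\lambda_1=0$. $\Lambda_1(3)$ has no word of length $0$, and by §3 $\Lambda_2(3)$ has no words of length $\le2$. So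
$$H(\Lambda_1(3)/\Lambda_2(3))=\mathbb F_2\lambda_1\oplus H(\Lambda_1^{\ge2}(3)/\Lambda_2^{\ge3}(3)).$$

**Step 2: the module.** Drop the shift by $3$ and write $\lambda_{ab}=\lambda_a\lambda_b$. By (R0), (R1), $r_0$ sends $\lambda_{24}\mapsto\lambda_{23}$, $\lambda_{22}\mapsto\lambda_{21}$, $\lambda_{12}\mapsto\lambda_{11}$. Further, $r_1$ sends $\lambda_{24}\mapsto\lambda_{22}+\lambda_1\lambda_3=\lambda_{22}$, $\lambda_{23}\mapsto\lambda_{12}$, $\lambda_{22}\mapsto\lambda_{11}$. All other values are $0$; for instance $r_1(\lambda_{21})=\sum_{e\ge1}r_e(\lambda_2)\lambda_e=0$, since $d\lambda_2=\lambda_1\lambda_0$. So $W$ is cyclic on $\lambda_{24}$, and $\lambda_{24},\lambda_{23},\lambda_{22},\lambda_{21},\lambda_{12},\lambda_{11}$ have degrees $8,7,6,5,5,4$.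

**Step 3: embed $W^\vee$ in a free module.** The surjection of right modules $A(1)\to W$, $x\mapsto\lambda_{24}x$, dualizes to an embedding of $W^\vee$ in the dual of $A(1)$, where the dual of an element of degree $u$ sits in degree $8-u$. This dual is $\Sigma^2A(1)$. Indeed let $\tau$ be the coefficient of the top element $abab$ in the basis $1,a,b,ab,ba,aba,bab,abab$. The map $x\mapsto x\tau$, $(x\tau)(y)=\tau(yx)$, is injective: with $abab=baba$ and $ab^2=b^2a=0$ (see §13), the nonzero products of basis elements in complementary degrees are $1\cdot abab$, $a\cdot bab$, $b\cdot aba$, $ab\cdot ab$, $ba\cdot ba$, $aba\cdot b$, $bab\cdot a$, $abab\cdot1$, all equal to $abab$, while $ab\cdot ba=ba\cdot ab=0$. So the pairing is nondegenerate. Comparing series, $\Sigma^2A(1)/W^\vee$ is one-dimensional in each of the degrees $2,3$; being cyclic, it is $\Sigma^2A(0)$.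

**Step 4: shift Ext.** From $0\to W^\vee\to\Sigma^2A(1)\to\Sigma^2A(0)\to0$, with $W^\vee\subset\Sigma^2A(1)^+$ (so that $\mathrm{Hom}(\Sigma^2A(1),\mathbb F_2)\to\mathrm{Hom}(W^\vee,\mathbb F_2)$ is $0$), we get $\mathrm{Ext}_{A(1)}^{s-2}(W^\vee,\mathbb F_2)\cong\mathrm{Ext}^{s-1}_{A(1)}(\Sigma^2A(0),\mathbb F_2)$ for $s\ge2$. The class $\lambda_1$ in bidegree $(1,2)$ accounts for $\mathrm{Ext}^0_{A(1)}(\Sigma^2A(0),\mathbb F_2)$. $\square$

## 9. Length three: from $\mathcal W$ to $Y_1(M)$ to $Y(M)$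

**Theorem B.** For $M$ concentrated in degrees $\ge3$ there is a natural right $A(2)$-module $Y(M)$, exact in $M$, with $H^s(B_2(M))\cong\mathrm{Ext}_{A(2)}^{s-3}(Y(M)^\vee,\mathbb F_2)$, compatibly with internal degree.

**Where the copy of §8 stops.** For length two we took words with last letter $\ge1=2^1-1$. The natural copy for length three is
$$\mathcal W=\mathrm{span}\{m\lambda_a\lambda_b\lambda_c\in\Lambda(M):c\ge3\}\qquad(\text{so }b\ge2,\ a\ge1),$$
with $Sq^1,Sq^2,Sq^4$ acting by $r_0,r_1,r_3$. Since $r_0(w\lambda_3)=2w\lambda_2=0$, $\mathcal W$ is stable under $r_0$. But it is not stable under $r_1$: by (R1),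
$$r_1(\lambda_2\lambda_2\lambda_4)=\lambda_2\lambda_2\lambda_2+\lambda_2\lambda_1\lambda_3=\lambda_2\lambda_2\lambda_2\notin\mathcal W .$$
If we cut down to the elements with $r_1z\in\mathcal W$, then $r_3$ causes the same trouble one level later, as we will see. The way out is to cut down twice. The two surprises are that after two cuts nothing more is needed, and that the size of the result can be computed exactly.

**The first cut.** Write $z\in\mathcal W$ as $z=\sum_{c\ge3}w_c\lambda_c$ and put $z_c=w_c\in\Lambda^{(2)}(M)$. Let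
$$Y_1=Y_1(M)=\{z\in\mathcal W:r_1z\in\mathcal W\}.$$
By (R1) the part of $r_1z$ with last letter $<3$ is $(w_4+r_0w_3)\lambda_2$. Here $r_0(w_3)\cdot\lambda_2$ is admissible, as $w_3$ has last letters $\ge2$. So
$$z\in Y_1\iff z\in\mathcal W\text{ and }w_4=r_0(w_3).\tag{9.1}$$
Words of $w_4$ have last letter $\ge2$, while $r_0(v\lambda_2)=v\lambda_1$. So (9.1) forces the component of $w_3$ with last letter $2$ to vanish. Conversely, given $w_3$ with last letters $\ge3$, $r_0(w_3)$ has last letters $\ge3$ (as $r_0(v\lambda_3)=0$), so $r_0(w_3)\lambda_4$ is admissible. No $A$-operation on $M$ enters. Hence, naturally in $M$ and up to degree shifts,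
$$Y_1(M)\cong\bigoplus_{(a,b,c)}M_{>a},\qquad3\le b\le2a,\quad c\in\{3\}\cup[5,2b],\tag{9.2}$$
via $z\mapsto(w_3;\,w_c,\ c\ge5)$. So $Y_1$ is an exact functor, and for $z\in Y_1$ all $w_c$ have last letters $\ge3$.

**Lemma 8.** (i) $Y_1$ is stable under $r_0,r_1$. (ii) $r_3Y_1\subset\mathcal W$. (iii) On $Y_1$:
$$r_0^2=0,\quad r_1r_1=r_0r_1r_0,\quad r_3r_0=r_1r_0r_1+r_0r_3,\quad r_3r_3=r_0r_3r_1r_0+r_1r_3r_1 .$$

*Proof of (i).* We check (9.1) for $r_0z$ and $r_1z$. We have $r_0z\in\mathcal W$, $(r_0z)_3=3w_4=w_4$ and $(r_0z)_4=4w_5=0$, and $r_0w_4=r_0r_0w_3=0$; so $r_0z\in Y_1$. Next, $r_1z\in\mathcal W$, $(r_1z)_3=\binom32w_5+r_0w_4=w_5$ and $(r_1z)_4=\binom42w_6+r_0w_5=r_0w_5$; so $r_1z\in Y_1$. (Here $r_0(w_5)\cdot\lambda_4$ is admissible, since $r_0w_5$ has last letters $\ge3$.)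

*Proof of (ii).* We use (R3) and look for last letters $\le2$. A nonzero $\binom{c-4}4$-term has last letter $c-4\ge4$, a nonzero $\binom{c-4}2$-term has last letter $c-3\ge3$. For $c\ge5$, $w_c$ has last letters $\ge3$, so by (R1) $r_1(w_c)$ has last letters $\ge2$, hence first letters $\ge1$; bounds $(1,2,3)$ show that $r_1(w_c)\cdot\lambda_{c-2}$ has last letters $\ge3$. The terms with last letter $\le2$ therefore come from $c=3$ and $c=4$. As $w_4=r_0w_3$ has last letters $\ge3$, $r_1(w_4)$ has last letters $\ge2$ and $r_1(w_4)\lambda_2$ is admissible. So these terms are $(r_2w_3+r_1w_4)\lambda_2=(r_2w_3+r_1r_0w_3)\lambda_2=0$ by (5.1).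

*Proof of (iii).* The relations are read off from $d^2=0$. By (5.1), $r_0^2=0$, $r_2=r_1r_0$, $r_4=r_3r_0$, $r_6=r_5r_0$. By (i) and (ii), $r_2z=r_1r_0z$, $r_3z$ and $r_4z=r_3r_0z$ lie in $\mathcal W$. So $r_0r_2z,r_0r_3z,r_0r_4z\in\mathcal W$, and all words below are admissible. Compare words in (5.2) by last letter $e$.

* $e=1$: $(r_1r_1z+r_0r_2z)\lambda_1=0$.
* $e=2$: $(r_2r_1z+r_4z+r_0r_3z)\lambda_2=0$.
* $e=3$: $(r_3r_1z+r_5z+r_0r_4z)\lambda_3=0$, so
$$r_5=r_3r_1+r_0r_3r_0\quad\text{on }Y_1.\tag{9.3}$$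

The first two give the second and third relations, with $r_2r_1=r_1r_0r_1$.

For the last relation take the words with last letter $3$ in (5.3). For $c\ge4$ we have $r_cz\in\mathcal W$: for $c\ge5$ the last letters are $\ge c/2$, and $r_4z\in\mathcal W$ was seen above. So $r_0r_cz\in\mathcal W$, and by (R1) $r_1r_cz$ has last letters $\ge2$ and so second letters $\ge1$. If $c-2\le4$, the product $r_1r_cz\cdot\lambda_{c-2}$ is admissible and ends in $c-2$. If $c-2\ge5$, bounds $(0,1,2,5)$ show that its last letters are $\ge5$. The term $\binom{c-4}4$ with $c=7$ vanishes, and the term $\binom{c-4}2$ with $c=6$ is $r_0r_6z\,\lambda_3$. So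
$$r_3r_3z+r_0r_6z+r_1r_5z=0.$$
By (9.3) applied to $r_0z\in Y_1$, $r_6z=r_5(r_0z)=r_3r_1r_0z+r_0r_3r_0r_0z=r_3r_1r_0z$. By (9.3) for $z$, $r_1r_5z=r_1r_3r_1z+r_1r_0r_3r_0z$. The third relation and $r_0^2=0$ give $r_0r_3r_0z=r_0r_1r_0r_1z$, so
$$r_1r_0r_3r_0z=r_1(r_0r_1r_0)r_1z=(r_1r_1)(r_1r_1)z=r_0r_1r_0\,r_0r_1r_0z=0,$$
where the second relation is applied to elements of $Y_1$. The fourth relation follows. $\square$

These are exactly the relations (2.1). But $Y_1$ is not stable under $r_3$: $z=\lambda_2\lambda_4\lambda_8\in Y_1$ and by (R3) $r_3z=\lambda_2\lambda_4\lambda_4+\lambda_2\lambda_2\lambda_6=\lambda_2\lambda_4\lambda_4+\lambda_2\lambda_3\lambda_5$. Here $(r_3z)_4=\lambda_2\lambda_4$ and $(r_3z)_3=0$, which violates (9.1).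

**The second cut.** For $z\in Y_1$ put
$$\Psi(z)=(r_3z)_4+r_0\big((r_3z)_3\big)\in W(M).$$
It lies in $W(M)$: both $(r_3z)_3$ and $(r_3z)_4$ have last letters $\ge2$, and $r_0$ lowers a last letter by one. $\Psi$ is natural and lowers degree by $9$. By (ii) and (9.1),
$$Y(M)=\ker\Psi=\{z\in Y_1:r_3z\in Y_1\}.$$

**Proposition 9.** $Y(M)$ is stable under $r_0,r_1,r_3$, and $zSq^1=r_0z$, $zSq^2=r_1z$, $zSq^4=r_3z$ make it a natural right $A(2)$-module.

*Proof.* Let $z\in Y$. We use the relations of Lemma 8 to see that no third cut is needed.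

* $r_3r_0z=r_1r_0r_1z+r_0r_3z\in Y_1$, so $r_0z\in Y$.
* $r_3r_1z\in\mathcal W$, as $r_1z\in Y_1$. Also $r_1(r_3r_1z)=r_3(r_3z)+r_0r_3(r_1r_0z)\in\mathcal W$, since $r_3z,r_1r_0z\in Y_1$. So $r_3r_1z\in Y_1$ and $r_1z\in Y$.
* Hence $r_1r_0z\in Y$, and $r_3r_3z=r_0(r_3r_1r_0z)+r_1(r_3r_1z)\in Y_1$. So $r_3z\in Y$.

The relations of Lemma 5, read as right actions $z(xy)=(zx)y$, are exactly those of Lemma 8(iii). For example $abca$ acts as $r_0r_3r_1r_0$. $\square$

**Proposition 10.** If $M$ is concentrated in degrees $\ge3$, then $\Psi:Y_1(M)\to W(M)$ is surjective. Hence $Y$ is exact on such $M$.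

*Proof.* **Step 1: evaluate $\Psi$ on words.** For $c\ge5$, $b\ge3$, the word $z=m\lambda_a\lambda_b\lambda_c$ is in $Y_1$. Put $w=m\lambda_a\lambda_b$. Then $r_0w=(b-1)m\lambda_a\lambda_{b-1}$, and
$$r_1w=\tbinom{b-2}2m\lambda_a\lambda_{b-2}+(a-1)m\lambda_{a-1}\cdot\lambda_{b-1}$$
has last letters $\ge2$ and first letters $\ge1$. Products $r_1(w)\cdot\lambda_g$ are admissible for $g\le4$ and have last letters $\ge5$ for $g\ge5$ (bounds $(1,2,5)$). By (R3):

* $c=8$: $r_3z=w\lambda_4+(\text{last letters}\ge5)$, so $\Psi(z)=w$.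
* $c=7$: $r_3z=r_0(w)\lambda_4+(\text{last letters}\ge5)$, so $\Psi(z)=r_0w$.
* $c=6$: $r_3z=r_0(w)\lambda_3+r_1(w)\lambda_4$, so $\Psi(z)=r_1w+r_0r_0w=r_1w$.
* $c=5$: $r_3z=r_1(w)\lambda_3$, so $\Psi(z)=r_0r_1w$.

**Step 2: hit every word of $W(M)$.** For $2\le a<|m|$:

* $b\ge4$, $c=8$: $\Psi=m\lambda_a\lambda_b$.
* $b=4$, $c=7$: $\Psi=m\lambda_a\lambda_3$.
* $b=4$, $c=6$: $\Psi=m\lambda_a\lambda_2+(a-1)m\lambda_{a-1}\cdot\lambda_3$. If $a=2$ the second term is $0$, as $\lambda_1\lambda_3=0$. If $a\ge3$, $m\lambda_{a-1}\lambda_3$ is already hit.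
* $b=4$, $c=5$: $\Psi=r_0(r_1w)=m\lambda_a\lambda_1$, as $r_0$ kills words with last letter $3$.
* $a=2$, $b=3$: $c=6$ gives $m\lambda_1\lambda_2$; $c=5$ gives $r_0(m\lambda_1\lambda_2)=m\lambda_1\lambda_1$.

Words of $W(M)$ have $a\ge1$, and $|m|\ge3$ for all $m$, so the case $a=2$ is available for every $m$ and all of $W(M)$ is hit. As $Y$ is the kernel of a natural surjection of exact functors, it is exact. $\square$

The hypothesis is used in the last bullet: for $M=\Sigma^2\mathbb F_2$ we have $Y_1=0$ by (9.2), but $m\lambda_1\lambda_1\in W(M)$.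

## 10. The invariants of $Y(M)$

**Proposition 11.** $\{z\in Y(M):r_0z=r_1z=r_3z=0\}=H^3(B_2(M))$.

*Proof.* The left side is $\{z\in\mathcal W:r_0z=r_1z=r_3z=0\}$, since $r_1z=0$ and $r_3z=0$ give $z\in Y_1$ and then $z\in Y$. Let $z=\sum w_c\lambda_c\in\mathcal W$.

**Step 1: $r_0z=r_1z=0$ picks out $\Lambda_2$.** $r_0z=0$ means $w_c=0$ for $c$ even. Then $r_1z=\sum_{c\text{ odd}}\big[\binom{c-2}2w_c\lambda_{c-2}+r_0(w_c)\lambda_{c-1}\big]$ is in admissible form, since for a word with second-last letter $b$ we have $c\le2b-1$. Separate parities of last letters. For $c$ odd, $\binom{c-2}2$ is odd iff $c\equiv1\ (4)$. So $r_1z=0$ iff $w_c=0$ for $c\equiv1\ (4)$ and $r_0(w_c)=0$, i.e. $w_c$ has odd last letters, for $c\equiv3\ (4)$. Thus $r_0z=r_1z=0$ iff $z\in\Lambda_2^{(3)}(M)=B_2^3(M)$.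

Since $B_2^4(M)=\Lambda_2^{(4)}(M)/\Lambda_3^{(4)}(M)$, it remains to show for $z\in\Lambda_2^{(3)}(M)$: $r_3z=0\iff dz\in\Lambda_3^{(4)}(M)$.

**Step 2: ($\Leftarrow$).** Words of $\Lambda_3$ end in letters $\equiv7\ (8)$, so none ends in $3$.

**Step 3: ($\Rightarrow$), where $d^2=0$ supplies the missing congruences.** We know $dz\in\Lambda_2^{(4)}(M)$, so $dz=\sum_{c\equiv3(4)}u_c\lambda_c$, $u_c=\sum_{b\text{ odd}}v_b\lambda_b$ ($v_b$ depending on $c$), with $u_3=r_3z=0$. So $c\ge7$, $b\ge5$ and $c\le2b-1$. Since $b$ is odd, $r_0(u_c)=0$. So the identity $r_3(dz)=0$ reads, by (R3) and (R1),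
$$0=\sum_c\Big[\tbinom{c-4}4u_c\lambda_{c-4}+\sum_b\Big(\tbinom{b-2}2v_b\lambda_{b-2}\lambda_{c-2}+r_0(v_b)\lambda_{b-1}\lambda_{c-2}\Big)\Big].$$
All words are admissible, except that $\lambda_{b-2}\lambda_{c-2}=0$ when $c-2=2b-3$. Indeed $c-2\le2b-3$. And as $b$ is odd, words of $v_b$ have last letter $e$ with $b\le2e-1$, so $b-1\le2(e-1)$, which makes $r_0(v_b)\lambda_{b-1}$ admissible.

The last letters are $c-4\equiv3$ and $c-2\equiv1\ (4)$. From the former, $u_c=0$ for $c\equiv3\ (8)$, since then $c-4\equiv7\ (8)$ and $\binom{c-4}4$ is odd. For $c\equiv7\ (8)$ look at the latter. The odd second-to-last letters $b-2$ give $v_b=0$ for $b\equiv1\ (4)$: then $b-2\equiv 3\ (4)$, $\binom{b-2}2$ is odd, and the exception $c=2b-1\equiv1\ (8)$ does not occur. The even second-to-last letters $b-1$ give $r_0(v_b)=0$, i.e. $v_b$ has odd last letters. So the words of $dz$ have last three letters odd, $\equiv3\ (4)$, $\equiv7\ (8)$: $dz\in\Lambda_3^{(4)}(M)$. $\square$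

## 11. An Euler characteristic identity

To apply Lemma 7 we need the size of $Y(F^\vee)$. For odd $n$ write $V_n=V_n^{(2)}$, keep $p(n)=\sum_{b=1}^{n-1}x^{b+1}$, and put
$$q(n)=\sum_{b=3}^{n-1}x^{b+1}\Big(x^4+\sum_{k=6}^{2b+1}x^k\Big).$$
By (9.2), $q(2a+1)$ counts the pairs $(b,c)$ that occur in $Y_1$ after a first letter $a$, and $p(2a+1)$ counts the $b$ that occur in $W$.

**Proposition 12.** For all odd $n\ge1$: $P_2\cdot V_n=q(n)-x^9p(n)$.

*Proof.* Let $n=2m+1$, $y=x^{2m}$.

**Step 1: a recursion for $V_n$.** $V_1=0$, as words in $\Lambda(1)$ are powers of $\lambda_0$. For $m\ge1$ the words counted in $V_{2m+1}-V_{2m-1}$ are the $\lambda_k\lambda_J$ with $k\in\{2m-1,2m\}$. There is none with $|J|=0$.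

* $|J|=1$: we need $k$ odd and $J=\lambda_j$, $j\equiv3\ (4)$, $j\le2k$. So $k=2m-1$ and $j+1=4,8,\dots,4(m-1)$. The contribution is $+yS_1$ with $S_1=\sum_{i=1}^{m-1}x^{4i}=\frac{x^4-y^2}{1-x^4}$.
* $|J|\ge2$: we need $J\in\Lambda_2(2k+1)$. The word lies in $\Lambda_3$ iff $J\in\Lambda_3$, or $|J|=2$, $k$ is odd and $J=(\alpha,\beta)$ with $\alpha\equiv3\ (4)$, $\beta\equiv7\ (8)$. The $J\in\Lambda_2(2k+1)\setminus\Lambda_3(2k+1)$ contribute $-x^{k+1}V_{2k+1}$. The exceptional words (length $3$, sign $-1$, $k=2m-1$) have to be removed, contributing $+yS_2$. With $\alpha+1=4i$, $1\le i\le m-1$, and $\beta+1=8j\le2\alpha+1=8i-1$,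
$$S_2=\sum_{i=1}^{m-1}x^{4i}\,\frac{x^8-x^{8i}}{1-x^8}=\frac1{1-x^8}\Big[\frac{x^8(x^4-y^2)}{1-x^4}-\frac{x^{12}-y^6}{1-x^{12}}\Big].$$

So
$$V_{2m+1}-V_{2m-1}=y\,[-V_{4m-1}-xV_{4m+1}+S_1+S_2]\qquad(m\ge1).\tag{11.1}$$
As for (8.1), the factor $y=x^{2m}$ makes the solution with $V_1=0$ unique among power series. So it suffices to check that $(q(n)-x^9p(n))/P_2$ satisfies both.

**Step 2: a closed form.** We have $p(n)=\frac{x^2(1-y)}{1-x}$, and for $b\ge3$
$$x^4+\sum_{k=6}^{2b+1}x^k=\frac{x^4(1-x+x^2)-x^{2b+2}}{1-x}.$$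
With $\sum_{b=3}^{2m}x^{b+1}=\frac{x^2(x^2-y)}{1-x}$ and $\sum_{b=3}^{2m}x^{3b+3}=\frac{x^6(x^6-y^3)}{1-x^3}$ for $m\ge1$, and $\frac{1-x+x^2}{1-x}=\frac{1+x^3}{1-x^2}$, we get
$$q(n)-x^9p(n)=\frac{x^6}{1-x}\Big\{\frac{(1+x^3)(x^2-y)}{1-x^2}-\frac{x^6-y^3}{1-x^3}-x^5(1-y)\Big\}.$$
At $y=1$ the brace is $-(1+x^3)+(1+x^3)-0=0$, so the formula also holds for $m=0$, where $q(1)=p(1)=0$. So $(q-x^9p)/P_2=\mathsf A+\mathsf By+\mathsf Cy^3$ with $\mathsf A=-\mathsf B-\mathsf C$. Using $(1-x)(1+x)(1+x^2)(1+x^4)=1-x^8$ and $(1-x^3)(1+x^3)(1+x^6)=1-x^{12}$,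
$$\mathsf C=\frac{x^6}{(1-x^8)(1-x^{12})(1+x^7)},\qquad\mathsf B=-\frac{x^6(1+x^3-x^5+x^7)}{(1-x)(1-x^2)P_2}=-\frac{x^6(1+x^2+x^3+x^9)}{(1-x)(1-x^4)P_2},$$
where the last equality multiplies numerator and denominator by $1+x^2$. The value at $m=0$ is $0$, as required.

**Step 3: check (11.1) power by power in $y$.** The series $V_{2m-1},V_{4m-1},V_{4m+1}$ correspond to $y\mapsto x^{-2}y$, $x^{-2}y^2$, $y^2$. Only $y^7,y^3,y$ occur.

*Coefficient of $y^7$.* We need $\mathsf C(x^{-6}+x)=\frac1{(1-x^8)(1-x^{12})}$, which is clear from the formula for $\mathsf C$.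

*Coefficient of $y^3$.* The coefficient of $y^2$ in $S_1+S_2$ is $-\frac1{1-x^4}-\frac{x^8}{(1-x^4)(1-x^8)}=-\frac1{(1-x^4)(1-x^8)}$. So we need
$$-\mathsf B(1+x^3)x^{-2}=\frac1{(1-x^4)(1-x^8)}-\mathsf C(1-x^6)x^{-6}.\tag{11.2}$$
As $(1-x)P_2/(1+x^3)=(1-x^8)(1+x^6)(1+x^7)$, the left side is $\frac{x^4(1+x^2+x^3+x^9)}{(1-x^4)(1-x^8)(1+x^6)(1+x^7)}$. The right side is
$$\frac1{1-x^8}\Big[\frac1{1-x^4}-\frac1{(1+x^6)(1+x^7)}\Big]=\frac{(1+x^6)(1+x^7)-1+x^4}{(1-x^4)(1-x^8)(1+x^6)(1+x^7)},$$
and the numerator is $x^4+x^6+x^7+x^{13}$, so both sides agree.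

*Coefficient of $y$.* The part of $S_1+S_2$ free of $y$ is
$$\frac{x^4}{1-x^4}+\frac{x^{12}}{1-x^8}\Big[\frac1{1-x^4}-\frac1{1-x^{12}}\Big]=\frac{x^4}{1-x^4}+\frac{x^{16}}{(1-x^4)(1-x^{12})}=\frac{x^4}{(1-x^4)(1-x^{12})}.$$
So we need $(1+x)\mathsf A-\mathsf B(1-x^2)x^{-2}=\frac{x^4}{(1-x^4)(1-x^{12})}$. With $\mathsf A=-\mathsf B-\mathsf C$ the left side is $-\mathsf B(1+x^3)x^{-2}-(1+x)\mathsf C$. By (11.2) and the $y^7$ identity this equals
$$\frac1{(1-x^4)(1-x^8)}-\mathsf C(x^{-6}+x)=\frac1{1-x^8}\Big[\frac1{1-x^4}-\frac1{1-x^{12}}\Big]=\frac{x^4}{(1-x^4)(1-x^{12})}.\qquad\square$$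

## 12. Proofs of Theorems B and A

*Proof of Theorem B.* We check the hypotheses of Lemma 7 for $i=2$, $n_0=3$ and the functor $Y$ of §9. It is an exact functor to right $A(2)$-modules by Propositions 9 and 10; it is bounded below and of finite type because $\Lambda(M)$ is. Since $A(2)^+$ is generated by $Sq^1,Sq^2,Sq^4$, Proposition 11 is hypothesis (1). For hypothesis (2), let $M=F^\vee$ with $F$ a finite type sum of $F(n)$'s, $n\ge3$. By (7.2), Proposition 12, (9.2) and Proposition 10 ($\Psi$ is onto and lowers degree by $9$), with $\mathrm{gf}$ denoting Poincaré series,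
$$P_2\cdot h=\sum_mx^{|m|}\sum_{a<|m|}x^{a+1}\big(q(2a+1)-x^9p(2a+1)\big)=\mathrm{gf}\,Y_1(M)-x^9\,\mathrm{gf}\,W(M)=\mathrm{gf}\,Y(M).$$
Lemma 7 gives the theorem. $\square$

*Proof of Theorem A.* Let $M=\Sigma^3\mathbb F_2$, and drop the shift by $3$.

**Step 1: the layer is $B_2(M)$.** By §3, $\Lambda_2(3)$ has no words of length $\leq 2$. A word of length three in $\Lambda_3(3)$ would have $i_1=1$ and $i_2\equiv3\ (4)$, $i_2\le2$, which is impossible. So $\Lambda_2(3)/\Lambda_3(3)=B_2(\Sigma^3\mathbb F_2)$.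

**Step 2: compute $Y(\Sigma^3\mathbb F_2)$.** In (9.2) we need $a=2$, and either $b=3$ ($c=3,5,6$) or $b=4$ ($c=3,5,6,7,8$). So $Y_1$ has degrees $11,13,14$ and $12,14,15,16,17$. $W$ has basis $\lambda_1\lambda_1,\lambda_1\lambda_2,\lambda_2\lambda_1,\lambda_2\lambda_2,\lambda_2\lambda_3,\lambda_2\lambda_4$; shifted by $9$ its degrees are $13,14,14,15,16,17$. As $\Psi$ is onto, $Y$ has dimension $1$ in degrees $11$ and $12$ and is zero otherwise. By (9.1) its basis is
$$\alpha=\lambda_2\lambda_3\lambda_3,\qquad\beta=\lambda_2\lambda_4\lambda_3+\lambda_2\lambda_3\lambda_4,\qquad\beta Sq^1=r_0\beta=2\lambda_2\lambda_4\lambda_2+3\lambda_2\lambda_3\lambda_3=\alpha .$$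
All other generators act trivially for degree reasons. In the dual, $Sq^1$ takes the class dual to $\alpha$ (degree $11$) to the class dual to $\beta$ (degree $12$). So $Y^\vee\cong\Sigma^{11}A(0)$.

**Step 3: conclude.** Theorem B gives, for all $(s,t)$,
$$H^{s,t}(\Lambda_2(3)/\Lambda_3(3))\cong\mathrm{Ext}_{A(2)}^{s-3,t}(\Sigma^{11}A(0),\mathbb Z/2)=\mathrm{Ext}_{A(2)}^{s-3,t-11}(A(0),\mathbb Z/2).\qquad\square$$

## 13. The presentations of $A(1)$ and $A(2)$: proof of Lemma 5

The relations hold by §2. Let $\mathcal B$ be the abstract algebra on $a,b,c$ with the relations (2.1). It maps onto $A(2)$, so it suffices to show $\dim\mathcal B\le64=\dim A(2)$. We exhibit eight elements $\sigma$ and an at most eight-dimensional $D$ such that $\sum\sigma D$ is a left ideal containing $1$.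

**Step 1: words in $a,b$ only.** We have $abab=b^3=baba$, so $ababa=a\cdot abab=0$. Also $babab=b\cdot baba=b^2aba=aba\cdot aba=0$, and $b^2a=0$, $ab^2=0$, $b^2ab=0$, $bab^2=0$. So the span $D=\langle1,a,b,ab,ba,aba,bab,abab\rangle$ is stable under left multiplication by $a$ and $b$, and is the subalgebra generated by $a,b$. The same computation in the algebra presented by $a,b$ and the first two relations shows that its dimension is at most $8=\dim A(1)$, which proves the statement for $A(1)$.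

**Step 2: the spanning set.** Let $\mathcal S=\{1,c,bc,abc,cbc,cabc,bcabc,w\}$, $w=cbcabc$, and $V=\sum_{\sigma\in\mathcal S}\sigma D$. $V$ is a right $D$-module containing $1$. We show $a\sigma,b\sigma,c\sigma\in V$ for every $\sigma\in\mathcal S$; products lying in $\mathcal S\cup D$ are omitted.

*$\sigma=c$.* $ac=ca+bab$; $cc=bcb+abca$.

*$\sigma=bc$.* $bbc=abac=ab(ca+bab)=abca+ab^2ab$, so
$$bbc=abca.\tag{13.1}$$

*$\sigma=abc$.* $a\,abc=0$. Next, $babc=(ac+ca)c=ac^2+c(ca+bab)=ac^2+c^2a+cbab$, so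
$$babc=abcb+bcba+cbab.\tag{13.2}$$
Multiplying (13.2) on the right and using $b^2ab=babab=0$ gives $(babc)bab=0$. Hence $(babc)abab=(babc)bab\,a=0$, as $abab=baba$.

*$\sigma=cbc$, left multiplication by $a$.* $acbc=(ca+bab)bc=cabc+ba\,bbc=cabc+ba\,abca$, so
$$acbc=cabc.\tag{13.3}$$

*An auxiliary vanishing.* $abcc=ab(bcb+abca)=ab^2cb+a(babc)a=a(abcb+bcba+cbab)a=acbaba=(ca+bab)baba$. Since $ababa=0$ and $bab^2=0$,
$$abcc=0.\tag{13.4}$$

*$\sigma=cbc$, left multiplication by $b$.* $bcbc=(c^2+abca)c=c\,c^2+abc\,ac=cbcb+cabca+abc(ca+bab)$, so by (13.4)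
$$bcbc=cbcb+cabca+abcbab.\tag{13.5}$$
In particular, since $b^2a=0$,
$$(bcbc)ba=cabcaba.\tag{13.6}$$

*$\sigma=bcabc$, left multiplication by $a$.* By (13.1) and (13.5), $abcabc=(bbc)bc=b(bcbc)=bcbcb+bcabca+(babc)bab=bcbcb+bcabca$. By (13.5) again, with $b^2=aba$ and $bab^2=0$, $bcbcb=cbcaba+cabcab$. So
$$abcabc=cbcaba+cabcab+bcabca.\tag{13.7}$$

*$\sigma=cbc$, left multiplication by $c$.* $c\,cbc=(bcb+abca)bc=bc\,bbc+abcabc=bcabca+abcabc$, so by (13.7)
$$c\,cbc=cbcaba+cabcab.\tag{13.8}$$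

*$\sigma=cabc$, left multiplication by $a$.* $a\,cabc=(ca+bab)abc=ba(babc)=(babc)ba+b(ac)bab$, using (13.2) and $a^2=0$. Here $(babc)ba=bcbaba$ by (13.2) and $b^2a=0$, and $b(ac)bab=bcabab+b\,bab\,bab=bcabab$. As $baba=abab$, $a\,cabc=0$.

*$\sigma=cabc$, left multiplication by $c$.* $c\,cabc=(bcb+abca)abc=bc(babc)=bcabcb+(bcbc)ba+b\,c^2\,bab$. By (13.6), $(bcbc)ba=cabcaba$. Also $b(bcb+abca)bab=bbc\,b^2ab+(babc)abab=0$. So
$$c\,cabc=bcabcb+cabcaba.\tag{13.9}$$

*$\sigma=bcabc$, left multiplication by $b$.* $b\,bcabc=(bbc)abc=abca\,abc=0$.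

*$\sigma=w$, left multiplication by $a$.* By (13.3), (13.7), (13.8), (13.9),
$$aw=(acbc)abc=cabc\,abc=c(abcabc)=(c\,cbc)aba+(c\,cabc)ab+wa\in V.$$

*$\sigma=w$, left multiplication by $b$.* By (13.5), $bw=(bcbc)abc=cbc(babc)+cabc\,a\,abc+abc(babab)c=cbc(babc)$, and by (13.2) this is $wb+c(bcbc)ba+cb\,c^2\,bab$. By (13.6), $c(bcbc)ba=(c\,cabc)aba$. Also $cb\,c^2bab=c\,bbc\,b^2ab+c(babc)abab=0$. So
$$bw=wb+(c\,cabc)aba\in V.\tag{13.10}$$

*$\sigma=w$, left multiplication by $c$.* By (13.7) and (13.4),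
$$cw=(bcb+abca)bcabc=bc(b\,bcabc)+abc(abcabc)=abc(cbcaba+cabcab+bcabca)=a(bcbcabc)a=a(bw)a .$$
By (13.10) this equals $(aw)ba\in V$, the other term ending in $a\cdot a=0$.

**Step 3: count.** $V$ is a left ideal containing $1$, so $V=\mathcal B$ and $\dim\mathcal B\le8\cdot8=64$. $\square$
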